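\title{Runs in the Burrows--Wheeler transform of morphic words generated over two letters}

\begin{abstract}
Let $\mu$ be a morphism of $\{a,b\}^*$, let $\lambda$ be a morphism from $\{a,b\}^*$ to the words over an ordered alphabet, both possibly erasing, and let $w\in\{a,b\}^*$. We prove that the Burrows--Wheeler transform of $\lambda(\mu^i(w))$ has $O(i)$ equal-letter runs as $i\to\infty$. The same bound holds over any alphabet when $\mu$ is primitive, and more generally when the images of all letters have comparable lengths. The morphism $a\mapsto aab$, $b\mapsto b$ shows that the order of the bound cannot be improved. The proof counts adjacent pairs of sorted rotations that are preceded by different letters: a periodicity argument gives a bounded number of such pairs for each dyadic range of common prefix lengths when all letters grow comparably, and in the remaining case the pairs are counted through the self-similar sequence of exponents of $b$.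
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Sigma$ be a finite, totally ordered alphabet with $\sigma$ letters. For a nonempty word $V$ of length $n$ over $\Sigma$, sort the $n$ cyclic rotations (conjugates) of $V$ lexicographically, counted with multiplicity, and write them as the rows of an $n\times n$ matrix. The \emph{Burrows--Wheeler transform} $\mathrm{bwt}(V)$ is the last column of this matrix, read from top to bottom. We write $r(V)$ for the number of maximal runs of equal letters in $\mathrm{bwt}(V)$, and we set $r(\varepsilon)=0$ for the empty word $\varepsilon$. For $V=aabaabb$ and $a<b$ the sorted rotations are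
\begin{equation}\label{eq:matrix}
\begin{array}{ccccccc}
aabaab\,b, & aabbaa\,b, & abaabb\,a, & abbaab\,a, & baabaa\,b, & baabba\,a, & bbaaba\,a,
\end{array}
\end{equation}
so that $\mathrm{bwt}(V)=bbaabaa$ and $r(V)=4$. The last letter of a rotation is the letter that cyclically precedes its first letter in $V$. Thus $r(V)$ is small when the text that follows a position nearly always tells which letter comes before it, and $r(V)$ measures how repetitive $V$ is.

A \emph{morphism} $\varphi:A^*\to B^*$ is a map with $\varphi(uv)=\varphi(u)\varphi(v)$ for all words $u,v$. It is determined by the images of the letters, and these images may be empty. Iterating a morphism $\mu:A^*\to A^*$ on a word $w$ and then applying a second morphism $\lambda:A^*\to\Sigma^*$ produces words $\lambda\mu^i(w)=\lambda(\mu^i(w))$ whose length may be exponential in $i$, but which have a short description. For the size $g$ of a smallest context-free grammar that generates a word, one has $g(\lambda\mu^i(w))=O(i)$ for all $\mu$, $\lambda$, $w$ \cite{morph}; the reason is that one nonterminal for each word $\lambda\mu^j(c)$,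 with $c\in A$ and $j\le i$, suffices. One would guess that $r$ obeys the same bound. But $r$ is not defined through a description of the word: sorting the rotations brings together positions that are far apart and that belong to different levels of the iteration. According to \cite{morph}, it is unknown whether the analogous bound holds for $r$, and even for purely morphic words it is known to hold only in the binary case. The following question is posed there.

\begin{quote}
\textbf{Question} (\cite[Question 39]{morph}). Is $r(\lambda\mu^i(a))=O(i)$ as $i\to\infty$ for every pair of morphisms $\mu:\{a,b\}^*\to\{a,b\}^*$ and $\lambda:\{a,b\}^*\to\Sigma^*$?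
\end{quote}

The answer is yes; it is the case $w=a$ of our first theorem.

\begin{theorem}\label{thm:binary}
For all morphisms $\mu:\{a,b\}^*\to\{a,b\}^*$ and $\lambda:\{a,b\}^*\to\Sigma^*$ and every word $w\in\{a,b\}^*$ there is a constant $C=C(\mu,\lambda,w)$ such that $r(\lambda\mu^i(w))\le C(i+1)$ for all $i\ge0$.
\end{theorem}

One half of the proof works over every alphabet. Recall that $\mu:A^*\to A^*$ is \emph{primitive} if there is $t\ge1$ such that $\mu^t(c)$ contains all letters of $A$ for every $c\in A$.

\begin{theorem}\label{thm:comparable}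
Let $A$ be a finite alphabet, let $\mu:A^*\to A^*$ and $\lambda:A^*\to\Sigma^*$ be morphisms, and put $L_m(c)=|\lambda\mu^m(c)|$. Suppose that there are $m_0$ and $\kappa$ with
\[
0<L_m(c)\le\kappa L_m(d)\qquad\text{for all } m\ge m_0 \text{ and all } c,d\in A .
\]
Then for every $w\in A^*$ there is a constant $C$ with $r(\lambda\mu^i(w))\le C(i+1)$ for all $i\ge0$. The same conclusion holds for every primitive $\mu$ and every $\lambda$.
\end{theorem}

We make no claim for arbitrary non-primitive morphisms on larger alphabets. The order of the bound in Theorem~\ref{thm:binary} cannot be improved in general.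

\begin{theorem}\label{thm:sharp}
For $\mu(a)=aab$, $\mu(b)=b$ and $\lambda=\mathrm{id}$ one has $r(\mu^i(a))\ge i+1$ for all $i\ge0$.
\end{theorem}

The proofs are self-contained. Section~\ref{sec:jumps} turns $r(V)$ into a count of ``jumps'', each labeled by a longest common prefix. Section~\ref{sec:example} lists all jumps for the morphism of Theorem~\ref{thm:sharp}; the two families found there are the models for the hardest case of Theorem~\ref{thm:binary}. Sections~\ref{sec:scale} and~\ref{sec:comparable} prove Theorem~\ref{thm:comparable}. Section~\ref{sec:reduction} reduces Theorem~\ref{thm:binary} to morphisms with $\mu(b)=b^q$ that create longer and longer runs of $b$, and Sections~\ref{sec:repeats} and~\ref{sec:lambda} treat these, first before and then after applying $\lambda$.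

\section{Rows and jumps}\label{sec:jumps}

Let $V=V[0]\cdots V[n-1]$ be a nonempty word over $\Sigma$. We denote by $V^{\mathbb Z}$ the bi-infinite word with the letter $V[k\bmod n]$ at position $k\in\mathbb Z$, and we write $V[k]$ for this letter. An \emph{interval} is a set of consecutive integers, and $[s,t)=\{s,\dots,t-1\}$.

The \emph{rows} of $V$ are the right-infinite words $R_k=V[k]V[k+1]\cdots$ for $k\in\mathbb Z$. The row $R_k$ is the infinite power of the rotation that starts at $k$. So two rows are equal exactly when the rotations are equal, distinct rows differ within their first $n$ letters, and sorting rows is the same as sorting rotations. The \emph{preceding letter} of $R_k$ is $V[k-1]=V[k+n-1]$. It is the last letter of the rotation, and it depends only on the infinite word $R_k$.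

\begin{definition}
A \emph{jump} of $V$ is a pair $(R,R')$ of distinct rows $R<R'$, consecutive in the sorted list of distinct rows, whose preceding letters are different. We call $R$ the \emph{upper} and $R'$ the \emph{lower} row. The \emph{LCP word} of the jump is the longest common prefix $u$ of $R$ and $R'$; it satisfies $|u|<n$.
\end{definition}

Equal rows have equal preceding letters, so a new run of $\mathrm{bwt}(V)$ starts exactly at the lower row of a jump:
\begin{equation}\label{eq:r-jumps}
r(V)=1+\#\{\text{jumps of }V\}.
\end{equation}
In \eqref{eq:matrix} there are three jumps, with LCP words $a$, $\varepsilon$ and $baab$. The jumps depend only on the set of rows, which is the same for $V$, for a conjugate of $V$ and for a power $V^k$ with $k\ge1$, and which has at most $|V|$ elements. Hence $r$ is invariant under conjugation, and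
\begin{equation}\label{eq:power}
r(\zeta^k)\le|\zeta|\qquad\text{for every word }\zeta\text{ and every }k\ge0 .
\end{equation}

For a finite word $F$ let $[F]$ be the set of distinct rows with prefix $F$. A row between two rows with prefix $F$ has prefix $F$, so $[F]$ consists of consecutive rows.

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(a)] A jump is determined by its upper row, and also by its lower row. If $(R,R')$ is a jump with LCP word $u$ and $F$ is a prefix of $R$ with $|F|>|u|$, then $R$ is the last row of $[F]$. If $F$ is a prefix of $R'$ with $|F|>|u|$, then $R'$ is the first row of $[F]$.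
\item[(b)] For each word $u$ there are at most $\sigma-1$ jumps with LCP word $u$. For each $N\ge0$ there are at most $\sigma^N-1$ jumps with $|u|<N$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The two rows are consecutive, so each determines the other. If $F$ is a prefix of $R$ longer than $u$, then $R\in[F]$ and the next row $R'$ is not in $[F]$. If $F$ is a prefix of $R'$ longer than $u$, then $R'\in[F]$ and the previous row $R$ is not in $[F]$.

(b) Let $R$ begin with $uc$ and $R'$ with $ud$, where $c<d$ are letters. By (a), $R$ is the last row of $[uc]$, so $c$ determines the jump, and $c$ is not the largest letter. Summing over the words of length less than $N$ gives $(\sigma-1)(1+\sigma+\dots+\sigma^{N-1})=\sigma^N-1$.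
\end{proof}

A finite word $v$ is a \emph{maximal repeat} of a bi-infinite word if there are letters $c\ne c'$ and $d\ne d'$ such that both $cvd$ and $c'vd'$ are factors of it. The LCP word of a jump is a maximal repeat of $V^{\mathbb Z}$: its two occurrences at the beginning of the rows are followed by different letters because $u$ is the longest common prefix, and they are preceded by different letters because the pair is a jump.

Finally, let $\pi\ge1$. An interval $I$ of positions of a word is \emph{$\pi$-periodic} if the letters at positions $t$ and $t+\pi$ agree whenever $t,t+\pi\in I$. A finite word is $\pi$-periodic if the interval of all its positions is.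

\begin{lemma}\label{lem:glue}
If two $\pi$-periodic intervals $I,I'$ of a word share at least $\pi$ positions, then $I\cup I'$ is a $\pi$-periodic interval.
\end{lemma}

\begin{proof}
Let $t,t+\pi\in I\cup I'$. If neither $I$ nor $I'$ contained both, then one of the intervals would contain $t$ but not $t+\pi$ and the other $t+\pi$ but not $t$. Their intersection would lie strictly between $t$ and $t+\pi$, where there are only $\pi-1$ positions.
\end{proof}

\section{The morphism $a\mapsto aab$, $b\mapsto b$}\label{sec:example}

Let $\mu(a)=aab$, $\mu(b)=b$ and $W_i=\mu^i(a)$, so that $W_2$ is the word of \eqref{eq:matrix}. Since $\mu(ab^e)=ab^0\cdot ab^{e+1}$, the $n$-th block $ab^e$ of $W_i$ produces the blocks number $2n-1$ and $2n$ of $W_{i+1}$, with exponents $0$ and $e+1$. By induction,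
\[
W_i=\prod_{n=1}^{2^i}ab^{\nu_2(n)},
\]
where $\nu_2$ is the $2$-adic valuation. The word $W_i$ has $2^i$ letters $a$, and each step adds one $b$ for each $a$, so $W_i$ has $1+2+\dots+2^{i-1}=2^i-1$ letters $b$ and $|W_i|=2^{i+1}-1$. In $W_i^{\mathbb Z}$ we number the blocks by $n\in\mathbb Z$ and call the possibly empty run of $b$ in block $n$ the \emph{gap} $n$. Its length is $e_n=\min(\nu_2(n),i)$, with $\nu_2(0)=\infty$. Every gap is preceded and followed by $a$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $0\le j\le i-1$. The gap $2^j$ has length $j$, so the row that starts at its beginning lies in $[b^ja]$ and is preceded by $a$. The gap $2^{j+1}$ has length $j+1$, so the row that starts after its first letter lies in $[b^ja]$ and is preceded by $b$. Since $[b^ja]$ consists of consecutive rows and both preceding letters occur in it, it contains both rows of some jump. The $i$ sets $[b^ja]$ are pairwise disjoint, so there are at least $i$ jumps, and \eqref{eq:r-jumps} gives $r(W_i)\ge i+1$.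
\end{proof}

Together with Theorem~\ref{thm:binary}, this gives $r(\mu^i(a))=\Theta(i)$. In this example the upper bound can be seen directly, by sorting all rows.

\begin{example}\label{ex:sorted}
Let $a<b$ and $i\ge1$. Every row lies in exactly one of the sets $[a]<[ba]<\dots<[b^ia]$. A row of $[b^ja]$ starts $j$ letters before the end of a gap $n$ with $e_n\ge j$, so $2^j\mid n$. For $j=i$ there is a single such row, preceded by $a$. Let $j<i$. For $1\le t<2^j$ we have $e_{n+t}=\nu_2(t)$, and $e_{n+2^j}\ge j$, so the row begins with $b^j\mu^j(a)$.
\begin{itemize}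
\item If $e_n>j$, the row is preceded by $b$. Here $2^{j+1}\mid n$, so $e_{n+2^j}=j$ and the row begins with $b^j\mu^j(a)\,a$.
\item If $e_n=j$, the row is preceded by $a$. Here $n/2^j$ is odd, so $e_{n+2^j}\ge j+1$ and the row begins with $b^j\mu^j(a)\,b$.
\end{itemize}
Thus the preceding letters in $[b^ja]$ form a run of $b$ followed by a run of $a$, both nonempty by the proof above, and $r(W_i)=2i$. The $2i-1$ jumps are of two kinds. Inside $[b^ja]$, for $0\le j\le i-1$, there is one jump, with LCP word $b^j\mu^j(a)$. Between $[b^ja]$ and $[b^{j+1}a]$, for $0\le j\le i-2$, there is one jump, with LCP word $b^j$.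
\end{example}

Both kinds of jumps reappear in the general proof. Jumps whose LCP word lies inside a gap are attached to the distinct gap lengths, of which there are $O(i)$. Jumps whose LCP word contains $a$ are attached to the levels $j$ of the iteration, boundedly many to each level: the word $b^j\mu^j(a)$ comes from two gaps whose indices agree modulo $2^j$ but not modulo $2^{j+1}$.

\section{Jumps at one scale}\label{sec:scale}

We first treat words whose factors of a given length can be collected in a bounded amount of text.

\begin{definition}
Let $\ell,T\ge1$ be integers and let $D\ge1$ be real. A nonempty word $V$ is \emph{$(T,D)$-covered at scale $\ell$} if there are at most $T$ words $Z_1,Z_2,\dots$ of length at most $D\ell$ such that every factor of length $2\ell+2$ of $V^{\mathbb Z}$ occurs in some $Z_j$.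
\end{definition}

\begin{lemma}\label{lem:scale}
Let $\ell\ge16$. If $V$ is $(T,D)$-covered at scale $\ell$, then at most $3\,(T(16D+1))^2$ jumps of $V$ have an LCP word $u$ with $\ell\le|u|<2\ell$.
\end{lemma}

The idea is as follows. A jump at scale $\ell$ is a pair of positions in the words $Z_j$. We cut these words into boundedly many chunks of length about $\ell/8$. If two jumps fall into the same pair of chunks, then nearly the same stretch of text is matched to nearly the same stretch of text with two slightly different shifts, and this forces a short period. A match inside periodic text extends to the left for as long as the period holds on both sides. So the left end of an LCP word is tied to the places where the period breaks, and this leaves three possibilities.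

\begin{proof}
\emph{Locating the jumps.} For each jump $(R_k,R_{k'})$ with $\ell\le|u|<2\ell$ choose an occurrence of $V[k-1]\cdots V[k+2\ell]$ in some $Z_j$ and an occurrence of $V[k'-1]\cdots V[k'+2\ell]$ in some $Z_{j'}$. Let $s$ and $s'$ be the positions in $Z_j$ and $Z_{j'}$ of the first letters of the rows. The word $F=Z_j[s]\cdots Z_j[s+2\ell]$ is a prefix of $R_k$ longer than $u$, so $R_k$ is the last row of $[F]$ by Lemma~\ref{lem:basic}(a). Hence the pair $(j,s)$ determines the jump. In the same way $R_{k'}$ is the first row of $[F']$ for $F'=Z_{j'}[s']\cdots Z_{j'}[s'+2\ell]$, so $(j',s')$ determines the jump.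

Let $\eta=\lfloor\ell/8\rfloor$, so that $\ell/16\le\eta\le\ell/8$. Cut the positions of each $Z_j$ into at most $D\ell/\eta+1\le16D+1$ chunks of at most $\eta$ consecutive positions. Fix a chunk of $Z=Z_j$ contained in $[\alpha,\alpha+\eta)$ and a chunk of $Z'=Z_{j'}$ contained in $[\beta,\beta+\eta)$, and let $G$ be the set of jumps with $s$ in the first chunk and $s'$ in the second. It suffices to prove $\#G\le3$. For $g\in G$ let $s_g,s'_g$ be the positions, $l_g\in[\ell,2\ell)$ the length of the LCP word, and $d_g=s'_g-s_g$ the shift. Then $|d_g-(\beta-\alpha)|<\eta$, and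
\begin{align}
Z[t]&=Z'[t+d_g]\qquad\text{for } s_g\le t<s_g+l_g,\label{eq:match}\\
Z[s_g-1]&\ne Z'[s_g-1+d_g].\label{eq:mismatch}
\end{align}
All of this is symmetric under exchanging $(Z,\alpha,s_g,d_g)$ with $(Z',\beta,s'_g,-d_g)$.

\emph{The shift determines the jump.} Let $d_g=d_{g'}$ and, say, $s_g\le s_{g'}$. If $s_g<s_{g'}$, then $s_g\le s_{g'}-1<s_g+\eta\le s_g+l_g$, so \eqref{eq:match} for $g$ contradicts \eqref{eq:mismatch} for $g'$. Hence $s_g=s_{g'}$ and $g=g'$.

\emph{A common period.} Assume $\#G\ge2$, fix $g_1,g_2\in G$ with $d_{g_1}<d_{g_2}$, and put $\pi=d_{g_2}-d_{g_1}$, so $1\le\pi<2\eta$. Let $C=[\alpha+\eta,\alpha+\ell)$ and $C'=[\beta+\eta,\beta+\ell)$. For every $g\in G$ we have $C\subseteq[s_g,s_g+l_g)$ and $C'\subseteq[s'_g,s'_g+l_g)$. Therefore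
\begin{align*}
Z[t+\pi]&=Z'[t+\pi+d_{g_1}]=Z'[t+d_{g_2}]=Z[t] &&\text{if } t,t+\pi\in C,\\
Z'[t+\pi]&=Z[t+\pi-d_{g_2}]=Z[t-d_{g_1}]=Z'[t] &&\text{if } t,t+\pi\in C'.
\end{align*}
So $C$ is $\pi$-periodic in $Z$ and $C'$ is $\pi$-periodic in $Z'$. Let $\xi\le\alpha+\eta$ be the least position of $Z$ such that $[\xi,\alpha+\ell)$ is $\pi$-periodic, and let $\xi'\le\beta+\eta$ be the least position of $Z'$ such that $[\xi',\beta+\ell)$ is $\pi$-periodic. These are the places where the period breaks.

\emph{Claim: every $g\in G$ satisfies $d_g=\xi'-\xi$, or $s_g=\xi$, or $s'_g=\xi'$.} Each of $d_g$, $s_g$, $s'_g$ determines $g$, so the claim gives $\#G\le3$.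

Suppose first that $s_g<\xi$; we show that the match carries the break of $Z$ onto the break of $Z'$. The interval $[\xi-1,\alpha+\ell)$ is not $\pi$-periodic while $[\xi,\alpha+\ell)$ is, so $\xi-1+\pi<\alpha+\ell$ and $Z[\xi-1]\ne Z[\xi-1+\pi]$. Since $[\xi-1,\alpha+\ell)\subseteq[s_g,s_g+l_g)$, we obtain from \eqref{eq:match} that
\[
Z'[\xi+d_g-1]\ne Z'[\xi+d_g-1+\pi]
\]
and that $I=[\xi+d_g,\alpha+\ell+d_g)$ is $\pi$-periodic in $Z'$. Now $\xi+d_g<\beta+2\eta$ and $\alpha+\ell+d_g>\beta+\ell-\eta$. So $I\cap C'$ contains $[\beta+2\eta,\beta+\ell-\eta)$, which has $\ell-3\eta\ge5\eta>\pi$ positions. By Lemma~\ref{lem:glue}, $I\cup C'\supseteq[\xi+d_g,\beta+\ell)$ is $\pi$-periodic, so $\xi'\le\xi+d_g$. On the other hand $\xi+d_g-1+\pi<\beta+4\eta\le\beta+\ell$, so the displayed inequality shows that $[\xi+d_g-1,\beta+\ell)$ is not $\pi$-periodic. Hence $\xi'=\xi+d_g$.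

If $s'_g<\xi'$, the symmetry noted above gives $\xi=\xi'-d_g$.

It remains to exclude that $s_g>\xi$ and $s'_g>\xi'$. In that case $s_g-1$ and $s_g-1+\pi<\alpha+3\eta$ lie in $[\xi,\alpha+\ell)$, the positions $s'_g-1$ and $s'_g-1+\pi<\beta+3\eta$ lie in $[\xi',\beta+\ell)$, and $s_g-1+\pi\in[s_g,s_g+l_g)$ because $1\le\pi\le l_g$. Therefore
\[
Z[s_g-1]=Z[s_g-1+\pi]=Z'[s'_g-1+\pi]=Z'[s'_g-1],
\]
which contradicts \eqref{eq:mismatch}. This proves the claim.
\end{proof}

The word $\lambda\mu^i(w)$ has at most exponential length, so only $O(i+1)$ dyadic scales occur.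

\begin{corollary}\label{cor:dyadic}
Let $\mu:A^*\to A^*$ and $\lambda:A^*\to\Sigma^*$ be morphisms, $w\in A^*$ and $V_i=\lambda\mu^i(w)$. Suppose that there are $T,D,i_0$ such that for all $i\ge i_0$ and all $\ell$ with $16\le\ell\le|V_i|$ the word $V_i$ is $(T,D)$-covered at scale $\ell$. Then there is $C$ with $r(V_i)\le C(i+1)$ for all $i\ge0$.
\end{corollary}

\begin{proof}
Let $i\ge i_0$ and $V_i\ne\varepsilon$. By Lemma~\ref{lem:basic}(b) at most $\sigma^{16}-1$ jumps have $|u|<16$. Every other jump has $\ell\le|u|<2\ell$ for one of the at most $\log_2|V_i|$ numbers $\ell=16\cdot2^k\le|V_i|$. By \eqref{eq:r-jumps} and Lemma~\ref{lem:scale},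
\[
r(V_i)\le\sigma^{16}+3\,(T(16D+1))^2\log_2|V_i| .
\]
With $H=\max_c|\mu(c)|$ we have $|V_i|\le|w|\,H^i\max_c|\lambda(c)|$, so $\log_2|V_i|=O(i+1)$. The finitely many $i<i_0$ only affect the constant.
\end{proof}

The simplest coverings use a single periodic word.

\begin{lemma}\label{lem:single}
Let $\ell\ge16$ and let $U$ be a nonempty word with $|U|\le D'\ell$. If every factor of length $2\ell+2$ of $V^{\mathbb Z}$ is a factor of $U^{\mathbb Z}$, then $V$ is $(1,3+2D')$-covered at scale $\ell$.
\end{lemma}

\begin{proof}
Let $Z=U^k$ with $k=\lceil(2\ell+2)/|U|\rceil+1$. A factor of length $2\ell+2$ of $U^{\mathbb Z}$ has an occurrence that starts in $[0,|U|)$, and it ends before $|U|+2\ell+2\le|Z|$. Moreover $|Z|\le2\ell+2+2|U|\le(3+2D')\ell$.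
\end{proof}

\section{Letters of comparable growth}\label{sec:comparable}

For each $m\le i$, the word $\lambda\mu^i(w)$ is a concatenation of the $|A|$ blocks $\lambda\mu^m(c)$. At scale $\ell$ we want a level $m$ at which all blocks are long enough for a factor of length $2\ell+2$ to meet at most two of them, and short enough to have length $O(\ell)$. The hypothesis of Theorem~\ref{thm:comparable} is what makes both requirements hold at the same level.

\begin{proof}[Proof of Theorem~\ref{thm:comparable}]
We may assume $w\ne\varepsilon$. Let $i\ge m_0$, $V=\lambda\mu^i(w)$ and $16\le\ell\le|V|$. Put $H=\max_c|\mu(c)|$. Since $\lambda\mu^{m+1}(c)=\lambda\mu^m(\mu(c))$, we have $\max L_{m+1}\le H\max L_m$, where maxima and minima are taken over $A$.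

Suppose first that some $m\in\{m_0,\dots,i\}$ has $\min L_m\ge2\ell+2$, and take the least such $m$. The word $V^{\mathbb Z}$ is a concatenation of blocks $\lambda\mu^m(c)$, each of length at least $2\ell+2$. So every factor of length $2\ell+2$ occurs in one of the $|A|^2$ words $\lambda\mu^m(cd)$, which have length at most $2\max L_m$. If $m=m_0$, this is at most $(2\max L_{m_0})\,\ell$. If $m>m_0$, then $\min L_{m-1}\le2\ell+1$ by the choice of $m$, and
\[
2\max L_m\le2H\max L_{m-1}\le2H\kappa\min L_{m-1}\le2H\kappa(2\ell+1)\le6H\kappa\,\ell .
\]

Otherwise $\min L_i\le2\ell+1$, so $|V|\le|w|\max L_i\le|w|\kappa(2\ell+1)\le3|w|\kappa\,\ell$. Lemma~\ref{lem:single} with $U=V$ shows that $V$ is $(1,3+6|w|\kappa)$-covered.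

In both cases $V$ is $(T,D)$-covered at scale $\ell$ with $T=|A|^2$ and $D=\max(2\max L_{m_0},\,6H\kappa,\,3+6|w|\kappa)$, and Corollary~\ref{cor:dyadic} applies.

Now let $\mu$ be primitive, and let $t\ge1$ be such that $\mu^t(c)$ contains all letters for every $c$. If $\lambda$ erases all letters, all words $\lambda\mu^i(w)$ are empty. Otherwise we verify the hypothesis. No $\mu(c)$ is empty, since $\mu^t(c)$ is not. So for $m\ge t$ the word $\mu^m(c)=\mu^t(\mu^{m-t}(c))$ contains all letters, and $L_m(c)>0$. Let $m\ge2t$ and $S=\sum_{d\in A}L_{m-t}(d)>0$. The number $L_m(c)$ is the sum of $L_{m-t}(d)$ over the letters $d$ of the word $\mu^t(c)$, in which each letter of $A$ occurs at least once. Hence $S\le L_m(c)\le\kappa S$ with $\kappa=\max_d|\mu^t(d)|$, and the hypothesis holds with $m_0=2t$.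
\end{proof}

\begin{remark}\label{rem:fail}
For $\mu(a)=aab$, $\mu(b)=b$, $\lambda=\mathrm{id}$ we have $L_m(a)=2^{m+1}-1$ and $L_m(b)=1$, so the hypothesis fails. The method fails with it: by Example~\ref{ex:sorted}, if $i\ge2\ell+1$, then each $b^j$ with $\ell\le j<2\ell$ is the LCP word of a jump, so there are at least $\ell$ jumps at scale $\ell$. By Lemma~\ref{lem:scale}, no pair $(T,D)$ works for all $i$ and $\ell$.
\end{remark}

\section{Reduction of Theorem~\ref{thm:binary}}\label{sec:reduction}

From now on $A=\{a,b\}$, and
\[
x=\lambda(a),\qquad y=\lambda(b),\qquad W_i=\mu^i(w),\qquad V_i=\lambda(W_i).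
\]
We may assume $w\ne\varepsilon$, and we may ignore finitely many $i$. The starting word is allowed to be arbitrary because the reduction exchanges the names of $a$ and $b$ and replaces $w$ by a conjugate.

We use three facts on words. (F1) If $xy=yx$, then $x$ and $y$ are powers of one word. (If one of them is empty this is immediate; if $0<|x|\le|y|$, then $y=xy'$ and $xy'=y'x$, and one uses induction on $|x|+|y|$.) (F2) A morphism maps conjugates $uv$, $vu$ to conjugates. (F3) If $Us=sU'$, then $U$ and $U'$ are conjugate. (For $U\neq\varepsilon$ we have $U^ks=sU'^k$ for all $k$, so for large $k$ the word $U'$ is a factor of length $|U|$ of $U^k$, that is, a rotation of $U$.)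

\subsection*{Step 1: commuting images}
If $xy=yx$, then by (F1) every $V_i$ is a power of one word $\zeta$, and $r(V_i)\le|\zeta|$ by \eqref{eq:power}. From now on $xy\ne yx$; in particular $x$ and $y$ are nonempty.

\subsection*{Step 2: each letter produces the other}
Suppose that $\mu(a)$ contains $b$ and $\mu(b)$ contains $a$. If one image, say $\mu(c)$, contains both letters, then both $\mu(a)$ and $\mu(b)$ contain $c$, so both $\mu^2(a)$ and $\mu^2(b)$ contain $\mu(c)$. Thus $\mu$ is primitive and Theorem~\ref{thm:comparable} applies. Otherwise $\mu(a)=b^s$ and $\mu(b)=a^t$ with $s,t\ge1$. Then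
\[
L_{2j}(a)=(st)^j|x|,\quad L_{2j}(b)=(st)^j|y|,\quad L_{2j+1}(a)=(st)^js|y|,\quad L_{2j+1}(b)=(st)^jt|x|,
\]
and Theorem~\ref{thm:comparable} applies with $m_0=0$ and $\kappa=\max(s|y|,t|x|)$.

\subsection*{Step 3: degenerate cases}
In all other cases $\mu(a)\in a^*$ or $\mu(b)\in b^*$. After exchanging the names of the letters if necessary,
\[
\mu(b)=b^q,\qquad \mu(a)=b^{\gamma_0}ab^{\gamma_1}a\cdots ab^{\gamma_p},
\]
where $q\ge0$ and $p\ge0$ is the number of letters $a$ in $\mu(a)$. If $p=0$ and $i\ge1$, or if $w\in b^*$, then $V_i$ is a power of $y$. If $q=0$ and $i\geq 1$, then $W_i=\mu(W_{i-1})$ is a power of $\mu(a)$, and $V_i$ is a power of $\lambda\mu(a)$. In these cases $r(V_i)$ is bounded by \eqref{eq:power}. So let $p,q\ge1$, and let $w$ contain $a$.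

\subsection*{Step 4: normal form and the gap sequence}
We move the prefix $b^{\gamma_0}$ of $\mu(a)$ to the end. Let $\gamma=\gamma_0+\gamma_p$, $\mu'(a)=ab^{\gamma_1}\cdots ab^{\gamma_{p-1}}ab^{\gamma}$ and $\mu'(b)=b^q$. The identity $\mu(v)b^{\gamma_0}=b^{\gamma_0}\mu'(v)$ holds for both letters, hence for all words $v$, so $\mu(v)$ and $\mu'(v)$ are conjugate by (F3). Let $w'$ be a conjugate of $w$. If $\mu^i(w)$ is conjugate to $\mu'^i(w')$, then $\mu^{i+1}(w)$ is conjugate to $\mu(\mu'^i(w'))$ by (F2), hence to $\mu'^{i+1}(w')$. By induction and (F2), $\lambda\mu^i(w)$ and $\lambda\mu'^i(w')$ are conjugate for all $i$, and they have the same $r$. So we may assume that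
\begin{equation}\label{eq:normal}
\mu(a)=ab^{\gamma_1}\cdots ab^{\gamma_{p-1}}ab^{\gamma},\qquad\mu(b)=b^q,\qquad w=\prod_{k=1}^{\omega}ab^{g_k},\qquad p,q,\omega\ge1 .
\end{equation}
Let $f(X)=qX+\gamma$, a strictly increasing map of the nonnegative integers. Then $\mu(ab^e)=ab^{\gamma_1}\cdots ab^{\gamma_{p-1}}ab^{f(e)}$. Hence $W_i=\prod_{n=1}^{\omega p^i}ab^{e^{(i)}_n}$, and if the exponents are extended to $n\in\mathbb Z$ with period $\omega p^i$, then
\begin{equation}\label{eq:rec}
e^{(0)}_k=g_k,\qquad e^{(i+1)}_{pn}=f\bigl(e^{(i)}_n\bigr),\qquad e^{(i+1)}_n=\gamma_\rho\ \text{ if } n\equiv\rho\pmod p,\ 1\le\rho<p .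
\end{equation}
As in Section~\ref{sec:example}, \emph{gap} $n$ of $W_i^{\mathbb Z}$ is the run $b^{e_n}$ in block $n$, where $e_n=e^{(i)}_n$ when $i$ is fixed. The example there has $p=2$, $q=\gamma=1$, $\gamma_1=0$, $\omega=1$, $g_1=0$.

\begin{lemma}\label{lem:gaps}
Let $0\le m\le i$.
\begin{itemize}
\item[(a)] $e^{(i)}_{p^mM}=f^m\bigl(e^{(i-m)}_M\bigr)$ for all $M\in\mathbb Z$.
\item[(b)] If $k\equiv k'\pmod{p^m}$ and $p^m\nmid k$, then $e^{(i)}_k=e^{(i)}_{k'}$.
\item[(c)] The sequence $e^{(i)}$ takes at most $i(p-1)+\omega$ distinct values.
\end{itemize}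
\end{lemma}

\begin{proof}
(a) Apply the second rule of \eqref{eq:rec} $m$ times. (b) Write $k=p^tk_1$ with $p\nmid k_1$ and $t<m$. Then $k'=p^tk'_1$ with $k'_1\equiv k_1\pmod p$. Let $\rho\in\{1,\dots,p-1\}$ be the common residue. Since $i-t\ge1$, part (a) and \eqref{eq:rec} show that both values equal $f^t(\gamma_\rho)$. (c) If $p^i\nmid k$, then $e^{(i)}_k=f^t(\gamma_\rho)$ with $0\le t<i$ and $1\le\rho<p$, as in (b). If $p^i\mid k$, then $e^{(i)}_k$ is one of $f^i(g_1),\dots,f^i(g_\omega)$ by (a).
\end{proof}

The main argument needs long gaps that recur at bounded distance. There are two cases in which they do not, and both are handled by Lemma~\ref{lem:scale}.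

\subsection*{Step 5: bounded gaps}
Let $f=\mathrm{id}$, that is, $q=1$ and $\gamma=0$. All gap lengths lie in the finite set $\Gamma=\{\gamma_1,\dots,\gamma_{p-1},g_1,\dots,g_\omega\}$, and we treat each block $ab^j$ as a new letter $\langle j\rangle$, $j\in\Gamma$. This is where Theorem~\ref{thm:comparable} is needed for more than two letters. Let $\nu(\langle j\rangle)=\langle\gamma_1\rangle\cdots\langle\gamma_{p-1}\rangle\langle j\rangle$ and $\Lambda(\langle j\rangle)=xy^j$. Since $\nu$ acts on the new letters as $\mu$ acts on the blocks, $V_i=\Lambda\nu^i(\langle g_1\rangle\cdots\langle g_\omega\rangle)$. We have $\nu^m(\langle j\rangle)=U_m\langle j\rangle$ with $U_m$ independent of $j$: take $U_0=\varepsilon$ and $U_{m+1}=\nu^m(\langle\gamma_1\rangle\cdots\langle\gamma_{p-1}\rangle)U_m$. So $|\Lambda\nu^m(\langle j\rangle)|=|\Lambda(U_m)|+|x|+j|y|>0$, the ratio of two such lengths is at most $(|x|+|y|\max\Gamma)/|x|$, and Theorem~\ref{thm:comparable} applies to $\nu$ and $\Lambda$.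

\subsection*{Step 6: $\mu(a)=a^p$}
Let $\gamma=\gamma_1=\dots=\gamma_{p-1}=0$. Then $V=V_i=\prod_{k=1}^{\omega}x^{p^i}y^{q^ig_k}$ is a product of $2\omega$ \emph{listed powers}. At scale $\ell$, a very long power cannot be told from a power of length about $\ell$, so we truncate. Let $\ell\ge16$, $K=2\ell+3$ and
\[
U=\prod_{k=1}^{\omega}x^{\min(p^i,K)}\,y^{\min(q^ig_k,K)} .
\]
We claim that every factor $F$ of length $2\ell+2$ of $V^{\mathbb Z}$ is a factor of $U^{\mathbb Z}$. View $V^{\mathbb Z}$ as a concatenation of listed powers $\zeta^Q$, $\zeta\in\{x,y\}$, and fix an occurrence of $F$. Call $\zeta^Q$ \emph{long} if $Q>K$; its length then exceeds $|F|$. If the occurrence lies inside a long power $\zeta^Q$, then $F$ occurs in a power of $\zeta$ at an offset less than $|\zeta|$, so it occurs in $\zeta^K$ because $K|\zeta|\ge|\zeta|+2\ell+2$, and $\zeta^K$ is a factor of $U$. Otherwise the occurrence neither lies in nor contains a long power. It can then meet long powers only in a suffix of one, at the beginning of $F$, and in a prefix of one, at the end of $F$, each time in at most $2\ell+1<K|\zeta|$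 letters. Such a suffix or prefix of $\zeta^Q$ is also a suffix or prefix of $\zeta^K$, and the powers in between are not long and are unchanged in $U^{\mathbb Z}$. This proves the claim. Since $K\le3\ell$, we have $0<|U|\le6\omega\max(|x|,|y|)\,\ell$. Lemma~\ref{lem:single} and Corollary~\ref{cor:dyadic} give $r(V_i)=O(i+1)$.

\subsection*{The main case}
What remains is $f\ne\mathrm{id}$ with $\gamma,\gamma_1,\dots,\gamma_{p-1}$ not all zero. If $p=1$, this means $\gamma\ge1$. If $p\ge2$ and $\gamma\ge1$, then $f(X)>X$ for all $X\ge0$. If $p\ge2$ and $\gamma=0$, then $q\ge2$ and some $\gamma_\rho\ge1$, so $f(\gamma_\rho)>\gamma_\rho$. For the rest of the paper we therefore assume $xy\ne yx$, the normal form \eqref{eq:normal}, and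
\begin{equation}\label{eq:main}
\text{either } p=1,\ \gamma\ge1;\qquad\text{or } p\ge2 \text{ and } f(\gamma_{\rho_0})>\gamma_{\rho_0}\text{ for some fixed }\rho_0\in\{1,\dots,p-1\} .
\end{equation}
In the second case, applying the strictly increasing map $f^K$ gives $f^{K+1}(\gamma_{\rho_0})>f^K(\gamma_{\rho_0})$ for all $K$, so $f^K(\gamma_{\rho_0})\to\infty$.

\section{Maximal repeats of $W_i^{\mathbb Z}$}\label{sec:repeats}

Let $\mathcal B_i$ be the set of maximal repeats of $W_i^{\mathbb Z}$ that contain the letter $a$. The words $b^j\mu^j(a)$ of Example~\ref{ex:sorted} are of this kind.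

\begin{lemma}\label{lem:repeats}
In the main case there is a constant $C'$, depending only on $\mu$ and $w$, with $\#\mathcal B_i\le C'(i+1)$ for all $i\ge0$.
\end{lemma}

\begin{proof}
\emph{Translation to gaps.} Let $v\in\mathcal B_i$ contain $J\ge1$ letters $a$, and write $v=b^Xab^{\epsilon_1}a\cdots ab^{\epsilon_{J-1}}ab^Y$. Fix two occurrences of $v$ with different letters on the left and different letters on the right, and let $n,n'$ be the indices of the gaps that end just before the first $a$ of $v$ in these occurrences. Then $e_{n+j}=e_{n'+j}=\epsilon_j$ for $1\le j<J$. The first occurrence is preceded by $a$ if $e_n=X$ and by $b$ if $e_n>X$, and the same holds for the second with $e_{n'}$. Since the letters differ, $e_n\ne e_{n'}$ and $X=\min(e_n,e_{n'})$. On the right, the occurrences are followed by $a$ or $b$ according as the gaps $n+J$, $n'+J$ have length equal to $Y$ or greater, so $e_{n+J}\ne e_{n'+J}$ and $Y=\min(e_{n+J},e_{n'+J})$. Thus $J$ is the least $j\ge1$ with $e_{n+j}\ne e_{n'+j}$, and the pair $(n,n')$ modulo $\omega p^i$ determines $v$. For $p=1$ this gives $\#\mathcal B_i\le\omega^2$.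

\emph{The level of a repeat.} Let $p\ge2$. There are exponentially many pairs $(n,n')$, but we show that $v$ depends only on the level at which $n$ and $n'$ separate and on a bounded amount of further data. Let $m\in\{0,\dots,i\}$ be maximal with $n\equiv n'\pmod{p^m}$. Since $e_n\ne e_{n'}$ and $e_{n+J}\ne e_{n'+J}$, Lemma~\ref{lem:gaps}(b) forces $p^m\mid n$ and $p^m\mid n+J$. Write $n=p^mN$, $n'=p^mN'$, $J=p^mJ'$. If $m=i$, then $(N,N')$ modulo $\omega$ determines $(n,n')$ modulo $\omega p^i$, so there are at most $\omega^2$ words $v$ of level $i$.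

\emph{Levels $m<i$.} Here $N\not\equiv N'\pmod p$. Put $e^-=e^{(i-m)}$ and $\gamma_{\max}=\max_{1\le\rho<p}\gamma_\rho$. By Lemma~\ref{lem:gaps}(a) and the injectivity of $f^m$,
\begin{equation}\label{eq:desub}
e^-_{N+j}=e^-_{N'+j}\ \text{ for }1\le j<J',\qquad e^-_{N+j}\ne e^-_{N'+j}\ \text{ for }j=0\text{ and }j=J'.
\end{equation}
For each $j$, at least one of $N+j$, $N'+j$ is not divisible by $p$, and the value of $e^-$ there is one of $\gamma_1,\dots,\gamma_{p-1}$ because $i-m\ge1$. So for $1\le j<J'$ the exponent $\epsilon_{p^mj}$ is one of the $p-1$ numbers $f^m(\gamma_\rho)$. For $j=0$ and $j=J'$ the smaller of the two values of $e^-$ is at most $\gamma_{\max}$; as $f^m$ is increasing, $X=f^m(X^-)$ and $Y=f^m(Y^-)$ with $0\le X^-,Y^-\le\gamma_{\max}$. For $p^m\nmid j$ we have $\epsilon_j=e_{n+j}=e_j$ by Lemma~\ref{lem:gaps}(b), which does not depend on $v$. Hence for given $m$ and $J'$ there are at most $(\gamma_{\max}+1)^2(p-1)^{J'-1}$ words $v$, and it remains to bound $J'$.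

If $i-m\le2$, the sequences $j\mapsto e^-_{N+j}$ and $j\mapsto e^-_{N'+j}$ have period $\omega p^{i-m}$ and differ at $j=0$, so they differ at $j=\omega p^{i-m}$. By \eqref{eq:desub}, $J'\le\omega p^2$.

Let $i-m\ge3$ and suppose $J'>p^3$. Let $\rho\in\{1,\dots,p-1\}$ be the residue of $N'-N$ modulo $p$. The $j\in\{1,\dots,p^3\}$ with $p\mid N+j$ give $N+j=pM$ for $p^2$ consecutive integers $M$, and $N'+j\equiv\rho\pmod p$ for all of them. By \eqref{eq:desub} and \eqref{eq:rec}, $f\bigl(e^{(i-m-1)}_M\bigr)=\gamma_\rho$ for these $M$, so $e^{(i-m-1)}_M$ is constant on them. Among them there is an $M\equiv\rho_0\pmod p$ and an $M\equiv\rho_0p\pmod{p^2}$. Since $i-m-1\ge2$, the values there are $\gamma_{\rho_0}$ and $f(\gamma_{\rho_0})$, which are different by \eqref{eq:main}. This contradiction shows $J'\le p^3$.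

Altogether $\#\mathcal B_i\le\omega^2+i\,(\gamma_{\max}+1)^2\sum_{J'=1}^{\omega p^3}(p-1)^{J'-1}$.
\end{proof}

\begin{remark}\label{rem:repeats}
Both restrictions in Lemma~\ref{lem:repeats} are needed. If $e$ is a gap length and $0\le j<e$, then $ab^jb$ and $bb^ja$ occur, so $b^j$ is a maximal repeat. When $q\ge2$ and $w$ contains $b$, the longest gap is at least $2^i$, so the repeats without $a$ are too many, and the jumps with such LCP words must be counted differently. Without \eqref{eq:main} the lemma fails: for $\mu(a)=aa$, $\mu(b)=bb$, $w=ab$, the words $ba^Ja$ and $aa^Jb$ occur in $W_i^{\mathbb Z}$ for $1\le J<2^i$, so $\#\mathcal B_i\ge2^i-1$. This is why Step~6 used a different argument.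
\end{remark}

\section{Passing through $\lambda$}\label{sec:lambda}

Fix $i$ and write $W=W_i$, $V=V_i$. The word $V^{\mathbb Z}$ is the image of $W^{\mathbb Z}$ under $\lambda$, and it carries the corresponding decomposition into \emph{blocks} $x$ and $y$. As $x,y\ne\varepsilon$, the block boundaries correspond bijectively to the cuts between consecutive letters of $W^{\mathbb Z}$. We want to read the LCP word of a jump of $V$ as the image of a maximal repeat of $W^{\mathbb Z}$. Two difficulties arise. Images of different words may agree for a while after the words themselves begin to differ. And two rows of $V$ with a long common prefix need not have their block boundaries at the same offsets: for $x=1$, $y=00$, a word $0^j$ can start at an even or at an odd position of a run of blocks $y$. Lemma~\ref{lem:lcp} settles the first difficulty. For the second we use the ends of long runs of $y$ as synchronization points.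

\subsection*{Common prefixes of images}

Let $h$ be the longest common prefix and $h'$ the longest common suffix of $xy$ and $yx$.

\begin{lemma}\label{lem:lcp}
There are letters $\chi\ne\psi$ such that for every right-infinite word $\alpha$ over $\{a,b\}$ the word $\lambda(a\alpha)$ begins with $h\chi$ and $\lambda(b\alpha)$ begins with $h\psi$. Consequently, if $\alpha\ne\alpha'$ are right-infinite words with longest common prefix $P$, then the longest common prefix of $\lambda(\alpha)$ and $\lambda(\alpha')$ is $\lambda(P)h$. If $\beta\ne\beta'$ are left-infinite words with longest common suffix $Q$, then the longest common suffix of $\lambda(\beta)$ and $\lambda(\beta')$ is $h'\lambda(Q)$.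
\end{lemma}

\begin{proof}
The words $xy\ne yx$ have the same length, so $|h|<|xy|$ and there are letters $\chi\ne\psi$ such that $h\chi$ is a prefix of $xy$ and $h\psi$ is a prefix of $yx$. Both $xh$ and $h\chi$ are prefixes of $xyx$, and $|h\chi|\le|xh|$, so $h\chi$ is a prefix of $xh$. Both $yh$ and $h\psi$ are prefixes of $yxy$, so $h\psi$ is a prefix of $yh$. By induction on $|v|$, $h$ is a prefix of $\lambda(v)h$ for every finite word $v$: for a letter $c$, the word $\lambda(c)\lambda(v)h$ begins with $\lambda(c)h$, which begins with $h$. Taking for $v$ a prefix of $\alpha$ with $|\lambda(v)|\ge|h|$, we see that $h$ is a prefix of $\lambda(\alpha)$. So $\lambda(a\alpha)=x\lambda(\alpha)$ begins with $xh$, hence with $h\chi$, and $\lambda(b\alpha)$ begins with $yh$, hence with $h\psi$. The second statement follows by removing $\lambda(P)$, and the third by reversing all words.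
\end{proof}

\subsection*{Long runs occur everywhere}

An occurrence of $y^E$ in $V^{\mathbb Z}$, with $E\ge1$, is \emph{aligned} if it is the image of an occurrence of $b^E$ in $W^{\mathbb Z}$. It then belongs to one gap $n$, and $e_n\ge E$.

\begin{lemma}\label{lem:long}
In the main case, for every $E\ge1$ there are numbers $N(E)\geq |y|$ and $i(E)$ such that for $i\ge i(E)$ every interval of at least $N(E)$ positions of $V_i^{\mathbb Z}$ contains an aligned $y^E$.
\end{lemma}

\begin{proof}
We first find $B$ and $i(E)$ such that for $i\ge i(E)$ one of any $B$ consecutive gaps has length at least $E$. If $p=1$, then $\gamma\ge1$ and $e_n=f^i(g_n)\ge i$, so we take $B=1$ and $i(E)=E$. If $p\ge2$, choose $K$ with $f^K(\gamma_{\rho_0})\ge E$ and take $B=p^{K+1}$, $i(E)=K+1$: every $n\equiv\rho_0p^K\pmod{p^{K+1}}$ has $e_n=f^K(\gamma_{\rho_0})$ by Lemma~\ref{lem:gaps}(a) and \eqref{eq:rec}.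

A factor of $W^{\mathbb Z}$ that does not contain $b^E$ has at most $B$ letters $a$, since $B+1$ letters $a$ enclose $B$ consecutive complete gaps. It has then at most $B+1$ runs of $b$, each of length at most $E-1$, so its length is at most $B+(B+1)(E-1)<(B+1)E$. Let $M=\max(|x|,|y|)$ and $N(E)=((B+1)E+2)M$. In an interval of at least $N(E)$ positions of $V^{\mathbb Z}$, the incomplete blocks at the two ends cover fewer than $2M$ positions. So it contains at least $(B+1)E$ consecutive complete blocks, and these are the image of a factor of $W^{\mathbb Z}$ that contains $b^E$.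
\end{proof}

\subsection*{Segments}

Let $\pi=|y|$. The end of a run of blocks $y$ need not be visible in $V^{\mathbb Z}$, because the following text may continue the period. What is visible is the place where the period breaks. For $n\in\mathbb Z$ let $[\iota_n,\iota_n+e_n\pi)$ be the interval of $V^{\mathbb Z}$ occupied by the image $y^{e_n}$ of gap $n$, and define the \emph{segment}
\[
S_n=[\,\iota_n-|h'|,\ \iota_n+e_n\pi+|h|\,).
\]
Let $Y_n$ be the copy of $y^{\mathbb Z}$ in which an occurrence of $y$ starts at position $\iota_n$.

\begin{lemma}\label{lem:segment}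
\begin{itemize}
\item[(a)] $V^{\mathbb Z}$ agrees with $Y_n$ on $S_n$ and differs from $Y_n$ at both positions adjacent to $S_n$. The word on $S_n$ is $h'y^{e_n}h$, and the next letter of $V^{\mathbb Z}$ is $\chi$. In particular $S_n$ is $\pi$-periodic. The word $h'y^jh$ is $\pi$-periodic for every $j\ge0$.
\item[(b)] If $e_n\ge1$, then every $\pi$-periodic interval $I$ of $V^{\mathbb Z}$ that shares at least $\pi$ positions with $S_n$ is contained in $S_n$.
\item[(c)] If $i\ge i(1)$, then every $\pi$-periodic interval of $V^{\mathbb Z}$ with at least $N(1)$ positions is contained in some $S_n$ with $e_n\ge1$.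
\end{itemize}
\end{lemma}

\begin{proof}
(a) From the beginning of gap $n$, the word $W^{\mathbb Z}$ reads $b^{e_n}a\cdots$ to the right. Its longest common prefix with $bbb\cdots$ is $b^{e_n}$, so by Lemma~\ref{lem:lcp} the words $V^{\mathbb Z}$ and $Y_n$ agree from $\iota_n$ on exactly along $y^{e_n}h$, and the next letter of $V^{\mathbb Z}$ is $\chi$. From the end of gap $n$, the word $W^{\mathbb Z}$ reads $\cdots ab^{e_n}$ to the left, so up to position $\iota_n+e_n\pi$ the two words agree exactly along $h'y^{e_n}$. This also shows that $h$ is a prefix of $yyy\cdots$ and $h'$ is a suffix of $\cdots yyy$, so $h'y^jh$ is a factor of $y^{\mathbb Z}$ for every $j$.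

(b) By Lemma~\ref{lem:glue}, $I\cup S_n$ is a $\pi$-periodic interval. If it were larger than $S_n$, it would contain a position $t$ adjacent to $S_n$. Since $|S_n|\ge\pi$, one of $t\pm\pi$, call it $t'$, lies in $S_n$. Then $V[t]=V[t']=Y_n[t']=Y_n[t]$, contradicting (a).

(c) By Lemma~\ref{lem:long} the interval contains an aligned $y$. If this $y$ belongs to gap $n$, then $e_n\ge1$, the interval shares at least $\pi$ positions with $S_n$, and (b) applies.
\end{proof}

\begin{example}
Let $x=010$, $y=01$. Then $xy=01001$, $yx=01010$, $h=010$, $\chi=0$, $\psi=1$ and $h'=\varepsilon$. The image of $ab^2a$ followed by any letter reads $010\cdot0101\cdot010\cdot0\cdots$. The segment of the gap $b^2$ carries $0101010$ and includes the whole next block $x$. Both letters adjacent to it are $0$, where the periodic word $\cdots0101\cdots$ has $1$.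
\end{example}

\subsection*{Counting the jumps}

Put $E=N(1)$ and $N_1=\max(N(E),N(1))$, and let $i\ge\max(i(1),i(E))$. The choice of $E$ has the following purpose: if one row contains an aligned $y^E$ inside the LCP word, then the copy of $y^E$ in the other row need not be aligned, but it is long enough for Lemma~\ref{lem:segment}(c). Let $(R_k,R_{k'})$ be a jump of $V$ with LCP word $u$. By Lemma~\ref{lem:basic}(b), at most $\sigma^{N_1}-1$ jumps have $|u|<N_1$. The other jumps are divided according to whether $u$ is $\pi$-periodic.

\begin{lemma}\label{lem:type1}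
At most $2(i(p-1)+\omega)$ jumps have an LCP word $u$ that is $\pi$-periodic with $|u|\ge N_1$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:segment}(c), the intervals $[k,k+|u|)$ and $[k',k'+|u|)$ lie in segments $S_n$ and $S_{n'}$. If $k-1\in S_n$, then $V[k-1]=V[k-1+\pi]$ is the $\pi$-th letter of $u$, because $\pi\le|u|$; the same holds for $k'$ and $S_{n'}$. The preceding letters differ, so $k-1\notin S_n$ or $k'-1\notin S_{n'}$. Thus one of the two rows starts at the first position of its segment. If $e$ is the length of the corresponding gap, this row has the prefix $F_e=h'y^eh\chi$ by Lemma~\ref{lem:segment}(a), and $|u|\le|F_e|-1$ because $u$ lies in the segment. By Lemma~\ref{lem:basic}(a), the row is the last row of $[F_e]$ if it is the upper row and the first row of $[F_e]$ if it is the lower row, and it determines the jump. So each gap length $e$ accounts for at most two jumps, and Lemma~\ref{lem:gaps}(c) bounds the number of gap lengths.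
\end{proof}

\begin{lemma}\label{lem:type2}
If the LCP word $u$ of a jump is not $\pi$-periodic and $|u|\ge N_1$, then $u=h'\lambda(v)h$ for some $v\in\mathcal B_i$. Hence there are at most $(\sigma-1)\,\#\mathcal B_i$ such jumps.
\end{lemma}

\begin{proof}
\emph{A periodic stretch of $u$.} By Lemma~\ref{lem:long}, $[k,k+N_1)$ contains an aligned $y^E$, on $[k+\tau,k+\tau+E\pi)$ say, belonging to a gap $n$ with $e_n\ge E$. It lies in $S_n$. Since $\tau+E\pi\le N_1\le|u|$, the interval $[k'+\tau,k'+\tau+E\pi)$ carries the same word $y^E$, of length at least $N(1)$, so it lies in some $S_{n'}$ with $e_{n'}\ge1$ by Lemma~\ref{lem:segment}(c). Any two $\pi$-periodic intervals of positions of $u$ that contain $[\tau,\tau+E\pi)$ share at least $\pi$ positions, so by Lemma~\ref{lem:glue} the union $[\tau_1,\tau_2)$ of all of them is the largest one. We have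
\begin{equation}\label{eq:trace}
S_n\cap[k,k+|u|)=[k+\tau_1,k+\tau_2),\qquad S_{n'}\cap[k',k'+|u|)=[k'+\tau_1,k'+\tau_2).
\end{equation}
Indeed, $[k+\tau_1,k+\tau_2)$ is $\pi$-periodic and shares at least $E\pi\ge\pi$ positions with $S_n$, so it lies in $S_n$ by Lemma~\ref{lem:segment}(b). Conversely, $S_n\cap[k,k+|u|)$ is a $\pi$-periodic interval that contains $[k+\tau,k+\tau+E\pi)$, so it lies in $[k+\tau_1,k+\tau_2)$ by maximality. These two arguments use only that $e_n\ge1$ and that $S_n$ contains the copy of $y^E$, so they apply to $k'$ and $S_{n'}$ as well.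

\emph{A common block boundary.} We find $\theta$ with $0\le\theta\le|u|$ such that both $k+\theta$ and $k'+\theta$ are block boundaries. Since $u$ is not $\pi$-periodic, $\tau_2<|u|$ or $\tau_1>0$.
\begin{itemize}
\item Let $\tau_2<|u|$. By \eqref{eq:trace}, the first positions after $S_n$ and $S_{n'}$ are $k+\tau_2$ and $k'+\tau_2$. So the first positions after the runs $y^{e_n}$ and $y^{e_{n'}}$ are $k+\theta$ and $k'+\theta$ with $\theta=\tau_2-|h|\le|u|$. The aligned $y^E$ lies in the run $y^{e_n}$, so $\theta\ge\tau+E\pi\ge0$.
\item Let $\tau_1>0$. By \eqref{eq:trace}, $S_n$ and $S_{n'}$ begin at $k+\tau_1$ and $k'+\tau_1$. So the runs begin at $k+\theta$ and $k'+\theta$ with $\theta=\tau_1+|h'|\ge0$. The aligned $y^E$ lies in the run $y^{e_n}$, so $\theta\le\tau\le|u|$.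
\end{itemize}

\emph{Lifting to $W^{\mathbb Z}$.} Cut $W^{\mathbb Z}$ at the two places that correspond to these boundaries, into $\beta\,|\,\alpha$ and $\beta'\,|\,\alpha'$, with $\beta,\beta'$ left-infinite and $\alpha,\alpha'$ right-infinite. The longest common prefix of $\lambda(\alpha)=R_{k+\theta}$ and $\lambda(\alpha')=R_{k'+\theta}$ is the suffix of length $|u|-\theta$ of $u$. The longest common suffix of $\lambda(\beta)$ and $\lambda(\beta')$ is the prefix of length $\theta$ of $u$, because $V[k-1]\ne V[k'-1]$. In particular $\alpha\ne\alpha'$ and $\beta\ne\beta'$. Let $P$ be the longest common prefix of $\alpha,\alpha'$ and $Q$ the longest common suffix of $\beta,\beta'$. Lemma~\ref{lem:lcp} gives $u=h'\lambda(Q)\cdot\lambda(P)h=h'\lambda(v)h$ with $v=QP$. By the maximality of $P$ and $Q$, the two occurrences of $v$ around the cuts have different letters on the left and different letters on the right, so $v$ is a maximal repeat of $W^{\mathbb Z}$. If $v=b^j$ with $j\ge0$, then $u=h'y^jh$ would be $\pi$-periodic by Lemma~\ref{lem:segment}(a). So $v$ contains $a$ and $v\in\mathcal B_i$. Since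 $v$ determines $u$, the count follows from Lemma~\ref{lem:basic}(b).
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:binary}]
In the main case, for $i\ge\max(i(1),i(E))$, formula \eqref{eq:r-jumps} and Lemmas~\ref{lem:type1}, \ref{lem:type2} and~\ref{lem:repeats} give
\[
r(V_i)\le\sigma^{N_1}+2\bigl(i(p-1)+\omega\bigr)+(\sigma-1)C'(i+1),
\]
where $N_1$ and $C'$ do not depend on $i$. The finitely many smaller $i$ only affect the constant. All other cases were settled in Steps 1--6 of Section~\ref{sec:reduction}.
\end{proof}

\begin{remark}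
The two-letter alphabet was used in three places: in the case distinction of Section~\ref{sec:reduction}, which leaves only morphisms with $\mu(b)=b^q$; in the description of $W_i$ by a single sequence of integers; and in Lemma~\ref{lem:lcp}, where the single condition $xy\ne yx$ determines the common prefixes of all images under $\lambda$.
\end{remark}

\begin{thebibliography}{1}

\bibitem{morph}
\emph{On the Impact of Morphisms on BWT-Runs},
\texttt{https://drops.dagstuhl.de/\allowbreak storage/\allowbreak 00lipics/\allowbreak lipics-vol259-cpm2023/\allowbreak LIPIcs.CPM.2023.10/\allowbreak LIPIcs.CPM.2023.10.pdf}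

\end{thebibliography}
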